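\title{Euclidean approximation of actions of precompact groups}

\begin{abstract}
Let a precompact topological group $G$ act continuously on a Tykhonov space $X$. We ask whether $X$ embeds equivariantly into a product of finite-dimensional orthogonal representations of $G$ or, equivalently, into a compact Hausdorff $G$-space. The answer is yes if $X$ is Lindel\"of (in particular, separable metrizable), and also if $X$ is normal and $G$ is metrizable. In general it is no: every non-compact $\sigma$-compact precompact group, in particular every infinite countable one, acts on a Tykhonov space that has no such embedding. The positive results come from the induced space $K\times_G X$, where $K$ is the compact completion of $G$: it is always regular, and the question is whether it is completely regular. The counterexample is a Tykhonov space with a fixed point at which the orbit space is not completely regular.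
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{$G$-space} is a topological space $X$ with a continuous left action $G\times X\to X$ of a topological group $G$. A \emph{Tykhonov} space is a completely regular Hausdorff space. A topological group is \emph{precompact} if it is topologically isomorphic to a subgroup of a compact Hausdorff group, that is, if it is Hausdorff and totally bounded. There are two natural ways to ask that a $G$-space have a concrete model.

\begin{itemize}
\item $X$ is \emph{$G$-Tykhonov} if there is a $G$-equivariant topological embedding of $X$ into a compact Hausdorff $G$-space.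
\item $(G,X)$ is \emph{Euclidean-approximable} if there is a $G$-equivariant topological embedding of $X$ into a product $\prod_{i\in I}E_i$ of Euclidean $G$-spaces, with the coordinatewise action. Here a \emph{Euclidean $G$-space} is a finite-dimensional Euclidean space on which $G$ acts by linear isometries, through a continuous homomorphism into the orthogonal group.
\end{itemize}

For the trivial group both properties say that $X$ is Tykhonov, since the Tykhonov spaces are the subspaces of compact Hausdorff spaces and also the subspaces of powers of $\mathbb R$. So the two definitions are equivariant versions of complete regularity, and one asks for which groups they cost nothing beyond it. Two known facts frame the question. If $G$ is compact, every Tykhonov $G$-space is Euclidean-approximable (a short proof is in Section~\ref{sec:compact}). Conversely, if $(G,X)$ is Euclidean-approximable, then $X$ is $G$-Tykhonov and the group $j(G)$ is precompact in the topology of pointwise convergence on $X$, where $j\colon G\to\mathrm{Homeo}(X)$ sends $g$ to $x\mapsto gx$. Precompact groups are thus the natural class to test, and the following question is posed in \cite{source}.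

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be a precompact group and $X$ a Tykhonov (say, separable metrizable) $G$-space. Is $(G,X)$ Euclidean-approximable? Equivalently, is $X$ $G$-Tykhonov?}
\medskip

One would guess yes. A precompact group is dense in a compact group $K$, and when $G$ acts on itself by left translations, $K$ is the required compact $G$-space. The reason for doubt is that the proof for compact groups averages arbitrary bounded continuous functions on $X$ over the group, while for a dense subgroup such functions may have nothing to do with $K$. Let $G=\bigoplus_\omega\mathbb Z/2$ be the group of eventually zero sequences in $K=(\mathbb Z/2)^\omega$, acting on itself, and let $f(g)\in\{0,1\}$ be the parity of the least $n$ with $g(n)=0$. This function is locally constant on $G$. Let $\epsilon_n$ have a single $1$, in coordinate $n$, and put $g_n=\epsilon_0+\dots+\epsilon_{n-1}$. Then $\epsilon_n\to0$, but $|f(\epsilon_n+g_n)-f(g_n)|=1$ for all $n$. A function that extends continuously to a compact $G$-space cannot behave this way (see \eqref{eq:uc} below). So one has to find enough good functions among all continuous ones, and whether this is possible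 turns out to depend on $X$.

\begin{proposition}\label{prop:equiv}
Let $G$ be a precompact group. A $G$-space $X$ is $G$-Tykhonov if and only if $(G,X)$ is Euclidean-approximable.
\end{proposition}

\begin{theorem}\label{thm:lindelof}
Let $G$ be a precompact group and $X$ a Lindel\"of Tykhonov $G$-space (in particular, a separable metrizable $G$-space). Then $(G,X)$ is Euclidean-approximable. If $X$ is separable metrizable, it embeds equivariantly into a countable product $\prod_nE_n$ of Euclidean $G$-spaces. Hence $X$ embeds equivariantly into a Hilbert space $\bigoplus_nE_n$ on which $G$ acts orthogonally, inside a compact $G$-invariant set, and $X$ has a $G$-invariant totally bounded compatible metric.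
\end{theorem}

\begin{theorem}\label{thm:normal}
Let $G$ be a precompact metrizable group and $X$ a normal Hausdorff $G$-space (for example a metrizable one, not necessarily separable). Then $(G,X)$ is Euclidean-approximable.
\end{theorem}

\begin{theorem}\label{thm:counter}
For every non-compact $\sigma$-compact precompact group $G$ (in particular, for every infinite countable precompact group) there is a Tykhonov $G$-space that is not $G$-Tykhonov, hence not Euclidean-approximable.
\end{theorem}

So the answer is yes for separable metrizable $X$ and no for arbitrary Tykhonov $X$. Theorem~\ref{thm:counter} applies to the countable metrizable group $\bigoplus_\omega\mathbb Z/2$; therefore ``Lindel\"of'' cannot be dropped in Theorem~\ref{thm:lindelof}, and ``normal'' cannot be weakened to ``Tykhonov'' in Theorem~\ref{thm:normal}.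

Section~\ref{sec:compact} treats compact groups and compact spaces. Section~\ref{sec:induced} reduces the question to the complete regularity of a $K$-space $P$ built from $X$; Sections~\ref{sec:lindelof} and~\ref{sec:normal} prove this property in the two positive cases, and Section~\ref{sec:counter} constructs the counterexample.

\section{Compact groups and compact spaces}\label{sec:compact}

\subsection*{Conventions and standard facts}
Unless said otherwise, $G$ is a precompact group and $K$ is its \emph{completion}, the closure of $G$ in a compact Hausdorff group; thus $G$ is a dense topological subgroup of $K$, and the neighborhoods of $e$ in $G$ are the traces of those in $K$. For a compact Hausdorff space $Y$, $C(Y)$ is the Banach algebra of real continuous functions with the supremum norm.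

Since a space that is not $T_0$ will appear, the following words include no further separation axiom. A space $Z$ is \emph{regular} if each point has a base of closed neighborhoods; \emph{completely regular} if for each closed $F$ and $z\notin F$ there is a continuous $f\colon Z\to[0,1]$ with $f(z)=1$ and $f=0$ on $F$; \emph{normal} if disjoint closed sets have disjoint open neighborhoods; \emph{Lindel\"of} if every open cover has a countable subcover. A completely regular $T_0$ space is Hausdorff: one of two distinct points lies outside the closure of the other, so a real function separates them. A map $i\colon X\to Z$ \emph{induces the topology} of $X$ if the open sets of $X$ are exactly the sets $i^{-1}(O)$ with $O\subset Z$ open; if moreover $X$ is $T_0$, then $i$ is injective, hence an embedding. We use the following textbook facts.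

\begin{itemize}
\item \emph{Tube lemma.} If $C$ is compact, $Z$ is any space and an open set $O\subset C\times Z$ contains $C\times\{z\}$, then $O\supset C\times W$ for some open $W\ni z$.
\item \emph{Urysohn's lemma.} In a normal space, disjoint closed sets are separated by a continuous function into $[0,1]$.
\item \emph{Haar measure.} A compact Hausdorff group $K$ carries a left invariant Borel probability measure $\mu$ that is positive on nonempty open sets.
\item \emph{Peter--Weyl theorem.} The finite-dimensional continuous unitary representations of $K$ separate points, and the functions $h\in C(K)$ whose left translates span a finite-dimensional space are dense in $C(K)$.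
\item \emph{Characters.} For compact Hausdorff $Y$, every unital algebra homomorphism $C(Y)\to\mathbb R$ is the evaluation at a unique point of $Y$.
\end{itemize}

\subsection*{Compact groups}
The next lemma is the averaging argument. We state it without the Hausdorff axiom, which it does not need.

\begin{lemma}\label{lem:average}
Let $K$ be a compact Hausdorff group, $Z$ a completely regular $K$-space, $F\subset Z$ closed and $z\notin F$. There are a Euclidean $K$-space $E$ and a continuous $K$-equivariant map $\Phi\colon Z\to E$ with $\Phi(z)\notin\overline{\Phi(F)}$.
\end{lemma}

\begin{proof}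
By continuity of the action there are a symmetric open $U\ni e$ in $K$ and an open $W\ni z$ with $UW\cap F=\varnothing$; then $W\cap UF=\varnothing$. Take a continuous $f\colon Z\to[0,1]$ with $f(z)=1$ and $f=0$ off $W$, so that $f=0$ on $UF$.

Let $K$ act on $C(K)$ by $(l\cdot h)(k)=h(l^{-1}k)$. The action preserves the inner product $\langle h,h'\rangle=\int hh'\,d\mu$, and each map $l\mapsto l\cdot h$ is norm-continuous because $h$ is uniformly continuous. Define $\hat f\colon Z\to C(K)$ by $\hat f(y)(k)=f(k^{-1}y)$. Then $\hat f(ly)(k)=f((l^{-1}k)^{-1}y)=(l\cdot\hat f(y))(k)$, so $\hat f$ is equivariant. It is norm-continuous at each $y_0$ by the tube lemma, applied to the open set $\{(k,y):|f(k^{-1}y)-f(k^{-1}y_0)|<\varepsilon\}$.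

Take a continuous $h_0\ge0$ on $K$ that vanishes off $U$ and has $h_0(e)>0$. For $y\in F$ the function $\hat f(y)$ vanishes on $U$, so $\langle\hat f(y),h_0\rangle=0$. The number $c=\langle\hat f(z),h_0\rangle$ is positive, since the integrand is continuous, nonnegative and positive at $e$. Choose $h\in C(K)$ with $\|h-h_0\|<c/3$ whose translates span a finite-dimensional space $E$. With the inner product above, $E$ is a Euclidean $K$-space, and the orthogonal projection $\pi_E\colon C(K)\to E$ is continuous and equivariant. Put $\Phi=\pi_E\circ\hat f$. Then $\langle\Phi(y),h\rangle=\langle\hat f(y),h\rangle$ differs from $\langle\hat f(y),h_0\rangle$ by at most $c/3$, because $0\le\hat f(y)\le1$. So $\langle\Phi(y),h\rangle\le c/3$ for $y\in F$, and $\langle\Phi(z),h\rangle\ge2c/3$.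
\end{proof}

\begin{lemma}\label{lem:embed}
Let $X$ be a $T_0$ $G$-space, $Z$ a completely regular $K$-space, and $i\colon X\to Z$ a $G$-equivariant map that induces the topology of $X$. Then $(G,X)$ is Euclidean-approximable.
\end{lemma}

\begin{proof}
Let $\Phi\colon Z\to\prod E_{z,F}$ have as coordinates the maps $\Phi_{z,F}$ of Lemma~\ref{lem:average}, one for each pair $(z,F)$. If $O\ni z$ is open and $F=Z\setminus O$, then the preimage under $\Phi_{z,F}$ of the complement of $\overline{\Phi_{z,F}(F)}$ contains $z$ and lies in $O$. So $\Phi$ induces the topology of $Z$, and $\Phi\circ i$ induces the topology of $X$. As $X$ is $T_0$, the $G$-equivariant map $\Phi\circ i$ is an embedding.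
\end{proof}

For $G=K$ and $Z=X$ this is the fact about compact groups quoted in Section~\ref{sec:intro}.

\subsection*{Compact spaces}
On a compact space the action is uniformly continuous in the group variable, and this lets it extend to $K$. To produce the point $ky$ for $k\in K\setminus G$ we first extend the action on functions and then read off the point as a character.

\begin{lemma}\label{lem:extend}
Let $Y$ be a compact Hausdorff $G$-space. The action extends to a continuous action of $K$ on $Y$.
\end{lemma}

\begin{proof}
For $\varphi\in C(Y)$ and $g\in G$ put $\varphi_g(y)=\varphi(gy)$. Let $\varepsilon>0$. Each $y\in Y$ has an open neighborhood $V_y$ and a neighborhood $U_y$ of $e$ in $G$ with $|\varphi(uy')-\varphi(y')|\le\varepsilon$ for $u\in U_y$, $y'\in V_y$. Cover $Y$ by finitely many $V_y$ and let $U$ be the intersection of the corresponding $U_y$. Applying the inequality to $y'=hy$ we get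
\begin{equation}\label{eq:uc}
\|\varphi_{uh}-\varphi_h\|\le\varepsilon\qquad(u\in U,\ h\in G).
\end{equation}
The sets $\{(k,l):kl^{-1}\in S\}$, with $S$ a neighborhood of $e$ in $K$, generate the uniformity of the compact space $K$, and \eqref{eq:uc} says that $g\mapsto\varphi_g$ is uniformly continuous on $G$ for it. A uniformly continuous map from a dense subset into a complete metric space extends uniquely, so we obtain a continuous map $K\to C(Y)$, $k\mapsto\varphi_k$.

Fix $k\in K$ and a net $g_\alpha\to k$ in $G$. Then $\varphi_{g_\alpha}\to\varphi_k$ for every $\varphi$, so $\varphi\mapsto\varphi_k$ is a unital algebra homomorphism, as a limit of such. Hence for each $y$ there is a unique point $ky\in Y$ with $\varphi_k(y)=\varphi(ky)$ for all $\varphi$; for $k\in G$ it is given by the original action.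

The identity $\varphi_{kl}=(\varphi_k)_l$ holds for $k,l\in G$. For fixed $l\in G$ both sides are continuous in $k\in K$, because $\psi\mapsto\psi_l$ is an isometry of $C(Y)$; so it holds for $k\in K$, $l\in G$. For fixed $k\in K$ both sides are continuous in $l\in K$; so it holds on $K\times K$. Therefore
\[
\varphi((kl)y)=\varphi_{kl}(y)=(\varphi_k)_l(y)=\varphi_k(ly)=\varphi(k(ly))
\]
for all $\varphi$, that is, $(kl)y=k(ly)$. Finally,
\[
|\varphi(ky)-\varphi(k_0y_0)|\le\|\varphi_k-\varphi_{k_0}\|+|\varphi_{k_0}(y)-\varphi_{k_0}(y_0)|,
\]
so $(k,y)\mapsto\varphi(ky)$ is continuous for every $\varphi\in C(Y)$. The topology of $Y$ is the weakest one that makes all such $\varphi$ continuous, so the action is continuous.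
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:equiv}]
Let $X\subset\prod_iE_i$ equivariantly. The map $v\mapsto v/(1+\|v\|)$ is an equivariant homeomorphism of $E_i$ onto its open unit ball, so $X$ embeds equivariantly into the product of the closed unit balls, a compact Hausdorff $G$-space. Conversely, let $X\subset Y$ with $Y$ a compact Hausdorff $G$-space. By Lemma~\ref{lem:extend}, $Y$ is a $K$-space, and Lemma~\ref{lem:embed} applies to the inclusion $X\to Y$.
\end{proof}

\section{The induced space $K\times_GX$}\label{sec:induced}

Let $X$ be a Tykhonov $G$-space. By Lemma~\ref{lem:embed} it suffices to place $X$ inside a completely regular $K$-space. The action need not extend to $X$ itself, as $X=G$ shows, so we adjoin the missing points $kx$ formally, subject only to the relation $(kg^{-1})(gx)=kx$.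

Let $G$ act on $K\times X$ by the homeomorphisms $g*(k,x)=(kg^{-1},gx)$, let $P=K\times_GX$ be the orbit space with the quotient topology, $q\colon K\times X\to P$ the orbit map, and $[k,x]=q(k,x)$. The map $q$ is open, since the saturation of an open set is a union of its translates. The formula $l[k,x]=[lk,x]$ defines an action of $K$ on $P$, because left and right multiplications commute. It is continuous: $\mathrm{id}\times q\colon K\times(K\times X)\to K\times P$ is an open continuous surjection, hence a quotient map, and its composite with the action is the continuous map $(l,k,x)\mapsto[lk,x]$. Put $i(x)=[e,x]$. Then $i$ is continuous, $[k,x]=k\,i(x)$, and $i(gx)=[e,gx]=[g,x]=g\,i(x)$ for $g\in G$.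

\begin{example}\label{ex:P}
If $X=G$ with left translations, the map $(k,g)\mapsto kg$ from $K\times G$ onto $K$ is continuous and open and its fibers are the orbits, so $P=K$. If $X$ is a point, $P$ is the coset space $K/G$, which is indiscrete: a nonempty open set $O\subset K$ with $OG=O$ is all of $K$, since $O^{-1}k$ meets $G$ for every $k$. So $P$ need not be $T_0$.
\end{example}

Three observations carry all the arguments about $P$. First, for $S\subset K$ and $W\subset X$ open, the set $S\,i(W)=q(S\times W)$ is open. Second, for $\gamma\in K$ and $w,w'\in X$,
\begin{equation}\label{eq:rigid}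
i(w')=\gamma\,i(w)\iff\gamma\in G\ \text{and}\ w'=\gamma w,
\end{equation}
since $(e,w')=(\gamma g^{-1},gw)$ for some $g\in G$ means $\gamma=g$ and $w'=gw$. Third, for every open $S\ni e$ in $K$, every $z\in P$ can be written as
\begin{equation}\label{eq:near}
z=t\,i(y)\qquad\text{with }t\in S,\ y\in X.
\end{equation}
Indeed, if $z=[k,x]$, density of $G$ gives $g\in G\cap S^{-1}k$; then $kg^{-1}\in S$ and $z=[kg^{-1},gx]$. Thus \eqref{eq:near} moves any point of $P$ into $i(X)$ by a small element of $K$, and \eqref{eq:rigid} says that an element of $K$ relating two points of $i(X)$ lies in $G$, where the continuity of the given action can be used.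

\begin{lemma}\label{lem:regular}
The map $i$ induces the topology of $X$, and $P$ is regular.
\end{lemma}

\begin{proof}
Let $V\subset X$ be open and $x\in V$. Choose open sets $S\ni e$ in $K$ and $W\ni x$ with $(S\cap G)W\subset V$. By \eqref{eq:rigid}, $i^{-1}(S\,i(W))=(S\cap G)W$, and this set contains $x$ and lies in $V$. So $V$ is a union of preimages of open sets.

For regularity, since $P=K\,i(X)$ and $K$ acts by homeomorphisms, it suffices to consider a point $i(x)$ and an open $N\ni i(x)$. Choose open $S_0\ni e$ and $W_0\ni x$ with $S_0\,i(W_0)\subset N$, and, by regularity of $X$, an open $W_1\ni x$ with $\overline{W_1}\subset W_0$. Then choose a symmetric open $T\ni e$ in $K$ with $T\subset S_0$ and an open $W\ni x$ with $(T^3\cap G)W\subset W_1$. We claim that the closure of the open neighborhood $T\,i(W)$ of $i(x)$ lies in $N$.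

Let $z\in\overline{T\,i(W)}$ and write $z=t\,i(y)$ with $t\in T$ by \eqref{eq:near}. For each open $W'\ni y$ the open neighborhood $tT\,i(W')$ of $z$ meets $T\,i(W)$, say $ta\,i(w')=b\,i(w)$ with $a,b\in T$, $w'\in W'$, $w\in W$. By \eqref{eq:rigid}, $\gamma=a^{-1}t^{-1}b$ lies in $T^3\cap G$ and $w'=\gamma w\in W_1$. So every neighborhood of $y$ meets $W_1$, hence $y\in\overline{W_1}\subset W_0$ and $z\in S_0\,i(W_0)\subset N$.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $X$ be a Tykhonov $G$-space. Then $(G,X)$ is Euclidean-approximable if and only if $P=K\times_GX$ is completely regular.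
\end{proposition}

\begin{proof}
If $P$ is completely regular, apply Lemmas~\ref{lem:embed} and~\ref{lem:regular}. Conversely, let $X\subset Y$ with $Y$ a compact Hausdorff $K$-space (Proposition~\ref{prop:equiv} and Lemma~\ref{lem:extend}). The map $\beta\colon P\to Y$, $[k,x]\mapsto kx$, is well defined, continuous and $K$-equivariant. We show that it induces the topology of $P$; then complete regularity passes from $Y$ to $P$. By equivariance it suffices to treat a neighborhood $S\,i(W)$ of a point $i(x)$, with $W=X\cap O$ and $O\subset Y$ open. Choose a symmetric open $T\ni e$ with $T\subset S$ and an open $O'\ni x$ in $Y$ with $TO'\subset O$. If $\beta(z)\in O'$, write $z=t\,i(y)$ with $t\in T$; then $ty\in O'$, so $y\in TO'\cap X\subset W$ and $z\in S\,i(W)$. Thus $i(x)\in\beta^{-1}(O')\subset S\,i(W)$.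
\end{proof}

The question is now confined to the gap between regularity and complete regularity of $P$. The positive results close the gap by a countability argument; only the ``if'' part is used for them. The ``only if'' part tells us what a counterexample has to look like.

\section{Lindel\"of spaces}\label{sec:lindelof}

The countability argument is the following standard device, used again in Section~\ref{sec:normal}.

\begin{lemma}\label{lem:countable}
Let $E,Q$ be subsets of a space $Z$, and let $O_m,O'_m$ $(m\ge1)$ be open sets with $E\subset\bigcup_mO_m$, $Q\subset\bigcup_mO'_m$ and $\overline{O_m}\cap Q=\overline{O'_m}\cap E=\varnothing$. Then $E$ and $Q$ have disjoint open neighborhoods.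
\end{lemma}

\begin{proof}
Put $C=\bigcup_m\bigl(O_m\setminus\bigcup_{j\le m}\overline{O'_j}\bigr)$ and $C'=\bigcup_n\bigl(O'_n\setminus\bigcup_{j\le n}\overline{O_j}\bigr)$. These sets are open. A point of $E$ lies in some $O_m$ and in no $\overline{O'_j}$, so $E\subset C$; in the same way $Q\subset C'$. The $m$-th term of $C$ misses $O'_n$ if $n\le m$, and the $n$-th term of $C'$ misses $O_m$ if $m\le n$; so $C\cap C'=\varnothing$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lindelof}]
Let $X$ be Lindel\"of. Then $K\times X$ is Lindel\"of: given an open cover, for each $x$ finitely many members cover $K\times\{x\}$, hence a tube $K\times W_x$, and countably many $W_x$ cover $X$. So the continuous image $P$ is Lindel\"of, and so are its closed subsets. Let $E,Q\subset P$ be closed and disjoint. By Lemma~\ref{lem:regular} each point of $E$ has an open neighborhood whose closure misses $Q$, and countably many of these cover $E$; the same holds with $E$ and $Q$ interchanged. By Lemma~\ref{lem:countable}, $P$ is normal. If $Q$ is closed and $z\notin Q$, a closed neighborhood of $z$ that misses $Q$ contains $\overline{\{z\}}$, and Urysohn's lemma separates $\overline{\{z\}}$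 from $Q$. So $P$ is completely regular, and Proposition~\ref{prop:criterion} applies.

Now let $X$ be separable metrizable. It is second countable, hence Lindel\"of, and we may assume $X\subset\prod_{i\in I}E_i$. The traces on $X$ of the open sets that depend on finitely many coordinates form a base. Every base of a second countable space contains a countable base, and the latter involves only a countable set $I_0\subset I$ of coordinates. The projection $X\to\prod_{i\in I_0}E_i$ then induces the topology of $X$, so it is an equivariant embedding. Write $I_0=\{1,2,\dots\}$, adding zero spaces if $I_0$ is finite, and send $x=(x_n)$ to $\bigl(2^{-n}x_n/(1+\|x_n\|)\bigr)_n$. This embeds $X$ equivariantly into the $G$-invariant subset $\prod_n2^{-n}\overline B_{E_n}$ of the Hilbert sum $\bigoplus_nE_n$, on which $G$ acts orthogonally; here $\overline B_{E_n}$ is the closed unit ball. On this subset the coordinates $n>N$ contribute at most $\sum_{n>N}4^{1-n}$ to the squared distance of two points, so the norm topology and the product topology agree and the subset is compact. The norm metric restricted to $X$ is $G$-invariant, totally bounded and compatible.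
\end{proof}

\section{Normal spaces and metrizable groups}\label{sec:normal}

Let $G$ be metrizable and $X$ normal Hausdorff, hence Tykhonov. The completion $K$ is metrizable. To see this, take open $S_n\ni e$ in $K$ such that the sets $S_n\cap G$ form a base at $e$ in $G$. By density $\overline{S_n}=\overline{S_n\cap G}$, so every closed neighborhood of $e$ in $K$ contains some $\overline{S_n}$, and a first countable Hausdorff group is metrizable. A compact metrizable group has a bi-invariant compatible metric: if $\rho_0$ is any compatible metric, take $\rho(k,l)=\max_{a,b}\rho_0(akb,alb)$. Fix such a $\rho$ and let $B_r,\bar B_r$ be the open and closed balls of radius $r$ about $e$. They are symmetric, and $B_rB_s\subset B_{r+s}$, $\bar B_r\bar B_s\subset\bar B_{r+s}$. For $E\subset P$ put $E_r=\bar B_rE$.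

If $E\subset P$ is closed and $C\subset K$ is compact, then $CE$ is closed: for $z\notin CE$ the open set $\{(c,y)\in C\times P:c^{-1}y\notin E\}$ contains $C\times\{z\}$, hence a tube $C\times O$, and $O\cap CE=\varnothing$. In particular $E_r$ is closed.

Given disjoint closed sets in $P$, normality of $X$ separates their traces on $X$ by open sets $A,A'$. The difficulty is to carry $A$ and $A'$ back to $P$: the open sets $B_r\,i(A)$ and $B_r\,i(A')$ may meet for every $r$, because a small element of $G$ can move a point of $A$ into $A'$ and there is no bound on ``small'' that is uniform over $A$. We cut $A$ into countably many pieces on which there is such a bound; this is where metrizability of $G$ is used. The price is a margin $r$ around the two closed sets.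

\begin{lemma}\label{lem:margin}
Let $E,Q\subset P$ be closed, $r>0$ and $E_{2r}\cap Q_{2r}=\varnothing$. There is an open set $C$ with $E\subset C$ and $\overline C\cap Q=\varnothing$.
\end{lemma}

\begin{proof}
We construct open sets $O_m$ with $E\subset\bigcup_mO_m$ and $\overline{O_m}\cap Q=\varnothing$. The hypothesis is symmetric in $E$ and $Q$, so Lemma~\ref{lem:countable} then gives disjoint open sets $C\supset E$ and $C'\supset Q$, and $\overline C$ misses $C'$.

By normality of $X$ choose disjoint open sets $A\supset i^{-1}(E_{2r})$ and $A'\supset i^{-1}(Q_{2r})$ in $X$. Let $\Omega_m$ be the union of all open $W\subset X$ with $(B_{1/m}\cap G)W\subset A$. Then $(B_{1/m}\cap G)\Omega_m\subset A$, and $\bigcup_m\Omega_m=A$ by continuity of the action. Put $O_m=B_r\,i(\Omega_m)$, an open set. If $z\in E$, write $z=t\,i(y)$ with $t\in B_r$ by \eqref{eq:near}. Then $i(y)=t^{-1}z\in E_r\subset E_{2r}$, so $y\in A$, $y\in\Omega_m$ for some $m$, and $z\in O_m$.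

Suppose that $z\in\overline{O_m}\cap Q$. The set $\bar B_r\overline{i(\Omega_m)}$ is closed and contains $O_m$, so $z=sz'$ with $s\in\bar B_r$ and $z'\in\overline{i(\Omega_m)}$; also $z'=s^{-1}z\in Q_r$. Let $0<\delta\le r$ and $2\delta\le1/m$. Write $z'=t\,i(y)$ with $t\in B_\delta$. Then $i(y)=t^{-1}z'\in Q_{2r}$, so $y\in A'$. The open neighborhood $tB_\delta\,i(A')$ of $z'$ meets $i(\Omega_m)$, say $i(\omega)=tb\,i(w)$ with $b\in B_\delta$, $w\in A'$, $\omega\in\Omega_m$. By \eqref{eq:rigid}, $g=tb\in G\cap B_{2\delta}$ and $w=g^{-1}\omega\in(B_{1/m}\cap G)\Omega_m\subset A$. This contradicts $A\cap A'=\varnothing$.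
\end{proof}

Lemma~\ref{lem:margin} does not say that $P$ is normal, so Urysohn's lemma cannot be quoted. We repeat its proof with ``disjoint'' replaced by a stronger relation that keeps a margin at every step. Call closed sets $E,Q\subset P$ \emph{apart} if $E_\varepsilon\cap Q_\varepsilon=\varnothing$ for some $\varepsilon>0$. Apart sets are disjoint.

\begin{lemma}\label{lem:interpolate}
If $E,Q$ are apart, there is an open set $C$ such that $E$ and $P\setminus C$ are apart, and $\overline C$ and $Q$ are apart.
\end{lemma}

\begin{proof}
Let $E_\varepsilon\cap Q_\varepsilon=\varnothing$. Since $(E_{\varepsilon/2})_{\varepsilon/2}\subset E_\varepsilon$ and likewise for $Q$, Lemma~\ref{lem:margin} applies to $E_{\varepsilon/2}$, $Q_{\varepsilon/2}$ with $r=\varepsilon/4$ and gives an open $C$ with $E_{\varepsilon/2}\subset C$ and $\overline C\cap Q_{\varepsilon/2}=\varnothing$. Let $sa=tb$ with $s,t\in\bar B_{\varepsilon/4}$. If $a\in E$, then $b=t^{-1}sa\in E_{\varepsilon/2}\subset C$; so $E_{\varepsilon/4}$ misses $(P\setminus C)_{\varepsilon/4}$. If $b\in Q$, then $a=s^{-1}tb\in Q_{\varepsilon/2}$, so $a\notin\overline C$; so $(\overline C)_{\varepsilon/4}$ misses $Q_{\varepsilon/4}$.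
\end{proof}

\begin{lemma}\label{lem:urysohn}
If $E,Q$ are apart, there is a continuous $f\colon P\to[0,1]$ with $f=0$ on $E$ and $f=1$ on $Q$.
\end{lemma}

\begin{proof}
Put $U_1=P\setminus Q$ and let $U_0$ be the set $C$ of Lemma~\ref{lem:interpolate}; then $E\subset U_0$, and $\overline{U_0}$ and $P\setminus U_1$ are apart. Suppose that open sets $U_r$ are defined for $r\in2^{-n}\mathbb Z\cap[0,1]$ so that $\overline{U_r}$ and $P\setminus U_{r'}$ are apart for neighboring $r<r'$. Lemma~\ref{lem:interpolate} applied to these two sets gives an open $U_{(r+r')/2}$ for which the same holds at stage $n+1$. Since apart sets are disjoint, $\overline{U_r}\subset U_{r'}$ for all dyadic $r<r'$ in $[0,1]$. Put $f(z)=\inf(\{1\}\cup\{r:z\in U_r\})$. For $0<\alpha\le1$ we have $\{f<\alpha\}=\bigcup_{r<\alpha}U_r$. For $0\le\alpha<1$ we have $\{f>\alpha\}=\bigcup_{r>\alpha}(P\setminus\overline{U_r})$: if $\alpha<r<r'<f(z)$ then $z\notin U_{r'}\supset\overline{U_r}$, and if $z\notin\overline{U_r}$ then $f(z)\ge r$. Both kinds of sets are open, so $f$ is continuous. Also $f=0$ on $E\subset U_0$, and $f=1$ on $Q$, which misses $U_1$ and hence every $U_r$.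
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:normal}]
Let $Q\subset P$ be closed and $z\notin Q$. By Lemma~\ref{lem:regular} there is a closed neighborhood $N$ of $z$ with $N\cap Q=\varnothing$, and by continuity of $k\mapsto kz$ there is $\varepsilon>0$ with $\bar B_{2\varepsilon}z\subset N$. Since $k\overline{\{z\}}=\overline{\{kz\}}$ and $N$ is closed, $\bar B_{2\varepsilon}\overline{\{z\}}\subset N$. If $sa=tb$ with $s,t\in\bar B_\varepsilon$ and $a\in\overline{\{z\}}$, then $b=t^{-1}sa\in N$, so $b\notin Q$. Thus $\overline{\{z\}}$ and $Q$ are apart, Lemma~\ref{lem:urysohn} separates them, and $P$ is completely regular. Proposition~\ref{prop:criterion} finishes the proof.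
\end{proof}

\section{A Tykhonov $G$-space that is not $G$-Tykhonov}\label{sec:counter}

\subsection{The obstruction}
At a fixed point, Euclidean approximation yields invariant functions.

\begin{lemma}\label{lem:fixed}
Let $(G,X)$ be Euclidean-approximable, $x_0\in X$ a fixed point and $N$ a neighborhood of $x_0$. There is a continuous $G$-invariant $F\colon X\to[0,1]$ with $F(x_0)=0$ and $F=1$ off $N$.
\end{lemma}

\begin{proof}
Let $X\subset\prod_iE_i$. There are a finite set $J$ of coordinates and $r>0$ such that, with $\Phi$ the projection to the Euclidean sum $\bigoplus_{i\in J}E_i$, the inequality $\|\Phi(x)-\Phi(x_0)\|<r$ implies $x\in N$. Put $F(x)=\min\{1,\|\Phi(x)-\Phi(x_0)\|/r\}$. It is invariant because $\Phi(gx)-\Phi(x_0)=g(\Phi(x)-\Phi(x_0))$.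
\end{proof}

So we want a Tykhonov $G$-space with a fixed point $\infty$ whose orbit space $Z$ is not completely regular at $\infty$. We build $Z$ first, put a dense orbit in a compact group over each point of $Z\setminus\{\infty\}$, and use the freedom to choose \emph{different} dense orbits over different points. Functions on $X$ may depend on the group coordinate and will separate $\infty$ from closed sets; invariant functions see only $Z$. To have a metric at hand we first pass to a metrizable quotient.

\begin{lemma}\label{lem:reduce}
Let $G$ be non-compact, $\sigma$-compact and precompact. There are a compact metrizable group $K$, a dense $\sigma$-compact subgroup $\Gamma\ne K$ and a continuous homomorphism $\pi$ of $G$ onto $\Gamma$.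
\end{lemma}

\begin{proof}
Write $G=\bigcup_{s\ge1}C_s$ with $C_s$ compact, let $\widehat G$ be the completion of $G$, and pick $\hat u\in\widehat G\setminus G$, which exists as $G$ is not compact. The kernels $N$ of the finite-dimensional continuous unitary representations of $\widehat G$ have intersection $\{e\}$ and are closed under finite intersections (take direct sums). For fixed $s$ the compact sets $C_s\cap\hat uN$ are directed downward and their intersection $C_s\cap\{\hat u\}$ is empty, so one of them is empty. Hence there is a representation $\pi_s$ with $\pi_s(\hat u)\notin\pi_s(C_s)$. Let $\pi=(\pi_s)_s$, a continuous homomorphism into a countable product of unitary groups, and put $K=\pi(\widehat G)$, $\Gamma=\pi(G)=\bigcup_s\pi(C_s)$. Then $\pi(\hat u)$ lies in no $\pi(C_s)$.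
\end{proof}

An infinite countable precompact group satisfies the hypotheses: it is a countable union of points, and it is not compact, since by the Baire category theorem a countable compact Hausdorff group has an isolated point, hence is discrete and finite.

From now on $K$ and $\Gamma$ are as in Lemma~\ref{lem:reduce}, $\rho$ is a bi-invariant compatible metric on $K$, and $u\in K\setminus\Gamma$. For $G=\bigoplus_\omega\mathbb Z/2$ one can take $K=(\mathbb Z/2)^\omega$ and $\pi=\mathrm{id}$. The cosets $\Gamma$ and $\Gamma u$ are disjoint, dense and $\sigma$-compact, and each is a single $\Gamma$-orbit under left multiplication.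

\subsection{Two moves, in the group $(\mathbb Z/2)^\omega$}\label{ss:moves}
Let $K=(\mathbb Z/2)^\omega$, let $H=\Gamma$ be the set of eventually $0$ sequences, and let $H'=\{y_1,y_2,\dots\}$ be the set of eventually $1$ sequences. We want a continuous function that is $0$ on a fiber $H$ and $1$ on a fiber $H'$, in a situation where invariant functions cannot change much between the two fibers. The basic piece is a sequence of isolated points $e_1,e_2,\dots$ of $Z$ converging to a point $w$, with the fiber $\Gamma$ over each $e_n$ and the topology inherited from $K\times Z$.

One jump is impossible. Suppose that functions $f_n$ on $\Gamma$ were such that each point of $H$ has a neighborhood in $K$ on which $f_n<\frac12$ for large $n$, and each point of $H'$ has one on which $f_n>\frac12$ for large $n$. A neighborhood of the first kind contains a point of $H'$, so it meets one of the second kind in an open set, which contains a point of $\Gamma$; this is absurd. But the passage can be made in $\omega+1$ moves. Let $\varphi_{s,n}$ be the indicator function of the clopen set of sequences that agree with $y_s$ in the coordinates $<n$.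

\emph{Small move.} Let the fiber over $w$ be $H$, let $\psi$ be continuous on $K$ and fix $s$. Put $h=\psi$ over $w$ and $h=\max(\psi,\varphi_{s,n})$ over $e_n$. A point $k\in H$ differs from $y_s$ in some coordinate $p$; if $k'(p)=k(p)$ and $n>p$, then $\varphi_{s,n}(k')=0$. So $h$ is continuous at $(k,w)$. With the full fiber $K$ over $w$ it would be discontinuous at $(y_s,w)$ whenever $\psi(y_s)<1$.

\emph{Limit move.} Let $d(1),d(2),\dots$ be any natural numbers, $\psi_t=\max_{s\le t}\varphi_{s,d(s)}$, and let the fiber over $w$ be $H'$. Put $h=1$ over $w$ and $h=\psi_t$ over $e_t$. If $k'$ agrees with $y_s$ in the coordinates $<d(s)$ and $t\ge s$, then $\psi_t(k')=1$. So $h$ is continuous at $(y_s,w)$.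

Starting from $\psi_0=0$, small moves lead to $\psi_1,\psi_2,\dots$ and the limit move leads to $1$, \emph{whatever the numbers $d(s)$ are}. The space $Z$ must chain these moves so that a continuous function $F$ on $Z$ nearly keeps its value along some chain. The value at $w$ passes to $e_n$ only for large $n$, depending on $F$ and $w$. We therefore take uncountably many copies of $w$, so that one $n$ works for infinitely many of them, and let the next point be a limit of every infinite family of such $e_n$. As $F$ dictates the numbers $n$, all sequences $d$ must be provided for.

\subsection{The graph $Z$}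
Let $\omega=\{0,1,\dots\}$, let $D$ be the set of sequences $d=(d(1),d(2),\dots)$ in $\omega$, and $S$ the set of finite sequences in $\omega$. Write $d|t=(d(1),\dots,d(t))$, with $d|0=\varnothing$; let $|\sigma|$ be the length of $\sigma\in S$ and $\sigma n$ the extension of $\sigma$ by $n$. Fix an uncountable set $\Lambda$. We define a graph in which every vertex and every edge has a \emph{rank} in $\omega$.

\emph{Vertices.} For $i\ge0$ let $V^i=\{v^i_{d,\eta}:d\in D,\ \eta\in\Lambda\}$; these vertices have rank $i$. For $i\ge1$ and $\varnothing\ne\sigma\in S$ let $L^i_\sigma=\{x^i_{\sigma,\eta}:\eta\in\Lambda\}$; these vertices are called \emph{interior} and have rank $i$. All these symbols denote distinct vertices. Put $L^i_\varnothing=V^{i-1}$ for $i\ge1$.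

\emph{Edges.} An edge is a pair of distinct vertices, a \emph{tail} and a \emph{head}, and carries a \emph{label} in $\omega$. The edges of rank $i\ge1$ are (see Figure~\ref{fig:layer}):
\begin{itemize}
\item \emph{tree edges} $\{x,y\}$ with tail $x\in L^i_\sigma$, head $y\in L^i_{\sigma n}$ and label $n$, for $\sigma\in S$, $n\in\omega$;
\item \emph{limit edges} $\{v,y\}$ with tail $v=v^i_{d,\eta}$, head $y\in L^i_{d|t}$ and label $t$, for $d\in D$, $\eta\in\Lambda$, $t\ge1$.
\end{itemize}
A tree edge of rank $i$ joins two interior vertices whose sequences have different lengths, or a vertex of $V^{i-1}$ to an interior vertex of rank $i$; a limit edge of rank $i$ joins a vertex of $V^i$ to an interior vertex of rank $i$. So the pair determines the kind, rank, tail, head and label of the edge. Heads are always interior. From the list: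
\begin{equation}\label{eq:rank}
\begin{array}{l}
\text{edges at an interior vertex of rank $r$ have rank $r$;}\\
\text{edges at a vertex of $V^r$ have rank $r$ (limit edges) or $r+1$ (tree edges).}
\end{array}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw] (a) at (0,0) {$L^i_\varnothing=V^{i-1}$};
\node[draw] (b) at (2.9,0) {$L^i_{d|1}$};
\node[draw] (c) at (5.2,0) {$L^i_{d|2}$};
\node[draw] (e) at (7.5,0) {$L^i_{d|3}$};
\node (f) at (9.2,0) {$\cdots$};
\node[draw] (v) at (5.2,-1.9) {$\{v^i_{d,\eta}:\eta\in\Lambda\}\subset V^i$};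
\draw[->] (a) -- node[above] {$d(1)$} (b);
\draw[->] (b) -- node[above] {$d(2)$} (c);
\draw[->] (c) -- node[above] {$d(3)$} (e);
\draw[->] (e) -- (f);
\draw[->] (v) -- node[left=2pt] {$1$} (b);
\draw[->] (v) -- node[right] {$2$} (c);
\draw[->] (v) -- node[right=2pt] {$3$} (e);
\end{tikzpicture}
\caption{The part of the graph of rank $i$ that belongs to one sequence $d=(d(1),d(2),\dots)$. Each box is an uncountable set of vertices. Each arrow stands for all edges between the two boxes; it points from tail to head and shows the label. Horizontal arrows are tree edges, the others are limit edges. A neighborhood of a vertex contains the outgoing edges with large labels and all but finitely many incoming edges.}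
\label{fig:layer}
\end{figure}

\emph{Topology.} For a vertex $w$, an integer $m\ge1$ and a finite set $\Delta$ of edges, let $A_{m,\Delta}(w)$ consist of $w$, the edges with tail $w$ and label $\ge m$, and the edges with head $w$ that are not in $\Delta$. For every vertex $w$ and edge $e$, some $A_{m,\Delta}(w)$ omits $e$: take $m$ above the label of $e$ and $\Delta=\{e\}$. Let $Z_0$ be the set of all vertices and edges, $Z=Z_0\cup\{\infty\}$, and $Z_{>j}=\{\infty\}\cup\{z\in Z_0:\operatorname{rank}z>j\}$ for $j\ge0$. The sets $\{e\}$ ($e$ an edge), $A_{m,\Delta}(w)$ and $Z_{>j}$ form a base of a topology on $Z$ in which they are neighborhood bases of $e$, $w$ and $\infty$. Indeed, $A_{m,\Delta}(w)\cap A_{m',\Delta'}(w)=A_{\max(m,m'),\Delta\cup\Delta'}(w)$, the $Z_{>j}$ are nested, $A_{m,\Delta}(w)$ contains only $w$ and edges, and if a vertex $w$ lies in $Z_{>j}$ then so do all edges at $w$, by \eqref{eq:rank}.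

\begin{lemma}\label{lem:clopen}
The sets $\{e\}$ and $A_{m,\Delta}(w)$ are clopen in $Z$, and $Z_0$ is $T_0$.
\end{lemma}

\begin{proof}
We show that the complements are open; edges are isolated, so only vertices and $\infty$ matter. Every vertex has a neighborhood that omits $e$, and so does $\infty$, namely $Z_{>\operatorname{rank}e}$. For a vertex $w'\ne w$, the only element that a basic neighborhood of $w'$ can share with $A_{m,\Delta}(w)$ is the edge $\{w,w'\}$, if there is one, and some basic neighborhood of $w'$ omits it. By \eqref{eq:rank}, $Z_{>\operatorname{rank}w+1}$ misses $A_{m,\Delta}(w)$. Finally, edges are isolated and a basic neighborhood of a vertex contains no other vertex, so $Z_0$ is $T_0$.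
\end{proof}

\begin{lemma}\label{lem:transfer}
If $F\colon Z\to[0,1]$ is continuous and $F=1$ on $V^0$, then $F(\infty)=1$.
\end{lemma}

\begin{proof}
Continuity at a vertex $w$ gives the following rule.
\begin{equation}\label{eq:rule}
\begin{array}{l}
\text{If $F(w)>\tau$, then $F(e)>\tau$ for all edges $e$ with tail $w$ and large label,}\\
\text{and for all but finitely many edges $e$ with head $w$; the same with $<$.}
\end{array}
\end{equation}
Let $\mathrm P_i(\theta)$ be the statement that $F\ge\theta$ at uncountably many vertices of $V^i$. We claim that for $i\ge1$ and $\theta'<\theta$, $\mathrm P_{i-1}(\theta)$ implies $\mathrm P_i(\theta')$.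

Fix $\theta=\theta_0>\theta_1>\dots>\theta'$. We construct $d(1),d(2),\dots$ such that for every $s\ge0$ the set $Q_s=\{x\in L^i_{d|s}:F(x)\ge\theta_s\}$ is uncountable. For $s=0$ this is $\mathrm P_{i-1}(\theta)$. Let $\sigma=d|s$ be constructed. By \eqref{eq:rule}, for each $x\in Q_s$ there is $n_x$ such that $F>\theta_{s+1}$ on all edges with tail $x$ and label $\ge n_x$. Since $Q_s$ is uncountable, there is $n$ with $n_x=n$ for all $x$ in an infinite set $Q'\subset Q_s$. Put $d(s+1)=n$ and let $y\in L^i_{\sigma n}$. The infinitely many edges $\{x,y\}$, $x\in Q'$, have head $y$ and satisfy $F>\theta_{s+1}$, so $F(y)<\theta_{s+1}$ is excluded by \eqref{eq:rule}. Thus $Q_{s+1}=L^i_{\sigma n}$.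

For each $t\ge1$ pick $y_t\in Q_t$, so that $F(y_t)\ge\theta_t>\theta'$. The edges $\{v^i_{d,\eta},y_t\}$, $\eta\in\Lambda$, have head $y_t$, so $F>\theta'$ on them for all but finitely many $\eta$. Hence for all $\eta$ outside a countable set, $F(\{v^i_{d,\eta},y_t\})>\theta'$ for \emph{all} $t\ge1$. These edges have tail $v^i_{d,\eta}$ and labels $t\to\infty$, so $F(v^i_{d,\eta})<\theta'$ is excluded by \eqref{eq:rule}. This proves the claim.

Let $\theta<1$. From $\mathrm P_0(1)$ we get $\mathrm P_i(\theta+2^{-i}(1-\theta))$ for all $i$ by induction. So every $Z_{>j}$ contains a vertex with $F\ge\theta$, and $F(\infty)\ge\theta$ by continuity.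
\end{proof}

The elements of rank $0$ are the vertices of $V^0$, so $V^0=Z\setminus Z_{>0}$ is closed and $Z$ is not completely regular at $\infty$. It is regular there, since $\overline{Z_{>j+1}}\subset Z_{>j}$ by \eqref{eq:rank}. Infinitely many ranks are used because a single rank will not obstruct anything on $X$: there $V^{i-1}$ and $V^i$ are to be separated by a function.

\subsection{The space $X$}
Let $H_i=\Gamma$ for even $i$ and $H_i=\Gamma u$ for odd $i$, so $H_{i-1}\cap H_i=\varnothing$. Assign to each $z\in Z_0$ a \emph{fiber} $\Phi_z\subset K$:
\[
\Phi_z=H_{i-1}\ \text{ for }z\in L^i_\sigma\ (i\ge1,\ \sigma\in S),\qquad\Phi_z=\Gamma\ \text{ for edges }z.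
\]
In particular vertices of $V^i=L^{i+1}_\varnothing$ have fiber $H_i$. Let $X_0=\{(k,z)\in K\times Z_0:k\in\Phi_z\}$ with the subspace topology, let $X=X_0\cup\{\infty\}$, and let $p\colon X\to Z$ be given by $p(k,z)=z$, $p(\infty)=\infty$. Put $N_j=p^{-1}(Z_{>j})$. A set $O\subset X$ is declared open if $O\cap X_0$ is open in $X_0$ and, in case $\infty\in O$, $O\supset N_j$ for some $j$. This is a topology in which $X_0$ is an open subspace; the $N_j$ are open and form a base at $\infty$, and $p$ is continuous. For a vertex $w$ the sets
\[
N_{m,\Delta}(k,w)=\{(k',z)\in X_0:\rho(k',k)<1/m,\ z\in A_{m,\Delta}(w)\}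
\]
form a base at $(k,w)$. For an edge $e$ the set $p^{-1}(e)$ is open and is a copy of $\Gamma$.

Let $\Gamma$ act by $\gamma(k,z)=(\gamma k,z)$ and $\gamma\infty=\infty$; the fibers are invariant. The action is continuous on $\Gamma\times X_0$ as a restriction of the action on $K\times Z_0$, and at the points $(\gamma,\infty)$ because the $N_j$ are invariant.

\begin{lemma}\label{lem:descend}
Every continuous $\Gamma$-invariant $F\colon X\to[0,1]$ has the form $\bar F\circ p$ with $\bar F$ continuous on $Z$.
\end{lemma}

\begin{proof}
The sets $p^{-1}(z)$ are single orbits, so $\bar F$ exists. The map $p$ is open: $p(N_j)=Z_{>j}$, and for nonempty open $B\subset K$ and open $A\subset Z_0$ we have $p(X_0\cap(B\times A))=A$ because every fiber is dense. An open continuous surjection is a quotient map, so $\bar F$ is continuous.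
\end{proof}

It remains to show that $X$ is Tykhonov, and the point at issue is $\infty$. Write $H_i=\bigcup_{s\ge1}M^i_s$ with $M^i_s$ compact and nonempty; here $\sigma$-compactness is used. The sets $M^i_s$ replace the points $y_s$ of Section~\ref{ss:moves}, and bump functions replace the indicator functions. For $s\ge1$, $n\in\omega$, $\sigma\in S$ put
\[
\varphi^i_{s,n}(k)=\min\{1,\max\{0,\,2-(n+1)\rho(k,M^i_s)\}\},\qquad
\psi^i_\sigma=\max_{1\le s\le|\sigma|}\varphi^i_{s,\sigma(s)},\qquad\psi^i_\varnothing=0.
\]
These functions are continuous on $K$; $\varphi^i_{s,n}(k)=1$ if $\rho(k,M^i_s)\le\frac1{n+1}$ and $\varphi^i_{s,n}(k)=0$ if $\rho(k,M^i_s)\ge\frac2{n+1}$; and $\psi^i_{\sigma n}=\max(\psi^i_\sigma,\varphi^i_{|\sigma|+1,n})$. For $i\ge1$ define $h_i\colon X\to[0,1]$ by $h_i(\infty)=1$ and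
\[
h_i(k,z)=\begin{cases}
0&\text{if }\operatorname{rank}z\le i-1,\\
\psi^i_\tau(k)&\text{if $z\in L^i_\tau$ with $\tau\ne\varnothing$, or $z$ is an edge with head in $L^i_\tau$,}\\
1&\text{if }z\in V^i\text{ or }\operatorname{rank}z\ge i+1.
\end{cases}
\]
An edge has the rank of its head, so the three cases are disjoint and exhaustive.

\begin{lemma}\label{lem:h}
Each $h_i$ is continuous.
\end{lemma}

\begin{proof}
On the open set $p^{-1}(e)$, $e$ an edge, $h_i$ is a continuous function of $k$. At $\infty$ we have $h_i=1$ on $N_i$. If $w$ is an interior vertex of rank $\ne i$, or $w\in V^l$ with $l\le i-2$ or $l\ge i+1$, then by \eqref{eq:rank} $w$ and all edges at $w$ have rank $\le i-1$, or all have rank $\ge i+1$, so $h_i$ is constant near $(k,w)$. Two cases remain; they are the two moves.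

\emph{Small move: $w\in L^i_\sigma$, where $\sigma$ may be empty.} We show that $h_i(k',z)=\psi^i_\sigma(k')$ on a neighborhood of $(k,w)$, which gives continuity there. The formula holds for $z=w$ (for $\sigma=\varnothing$ both sides are $0$) and for edges with head $w$. If $\sigma=\varnothing$ there may be limit edges with tail $w$; they have rank $i-1$, and again both sides are $0$. All other edges at $w$ are tree edges with tail $w$; if the label is $n$, the head lies in $L^i_{\sigma n}$, and $h_i(k',z)=\max(\psi^i_\sigma(k'),\varphi^i_{s,n}(k'))$ with $s=|\sigma|+1$. Now $k\in H_{i-1}$, while $M^i_s$ is a compact subset of $H_i$, so $\delta=\rho(k,M^i_s)>0$. Let $m\ge4/\delta$. For $\rho(k',k)<\frac1m$ and $n\ge m$ we have $\rho(k',M^i_s)\ge\delta-\frac1m\ge\frac\delta2\ge\frac2{n+1}$, so $\varphi^i_{s,n}(k')=0$. Thus the formula holds on $N_{m,\varnothing}(k,w)$.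

\emph{Limit move: $w=v^i_{d,\eta}$.} Here $k\in H_i$, say $k\in M^i_s$. Let $m\ge\max(s,d(s)+1)$; we show $h_i=1$ on $N_{m,\varnothing}(k,w)$. This holds over $w$ and over the tree edges at $w$, which have rank $i+1$. A limit edge $z$ at $w$ with label $t\ge m$ has its head in $L^i_{d|t}$. For $\rho(k',k)<\frac1m$ we have $\rho(k',M^i_s)<\frac1{d(s)+1}$, and $t\ge s$, so $h_i(k',z)=\psi^i_{d|t}(k')\ge\varphi^i_{s,d(s)}(k')=1$.
\end{proof}

\begin{lemma}\label{lem:tyk}
$X$ is a Tykhonov space.
\end{lemma}

\begin{proof}
The space $X_0\subset K\times Z_0$ is $T_0$ by Lemma~\ref{lem:clopen}, and it is open in $X$ and omits $\infty$; so $X$ is $T_0$. It remains to find, for each point and each basic neighborhood, a continuous function into $[0,1]$ that is $1$ at the point and $0$ off the neighborhood. For $\infty$ and $N_j$ take $h_{j+1}$. A point $(k,z)\in X_0$ has a base of neighborhoods $\{(k',z')\in X_0:\rho(k',k)<1/m,\ z'\in A\}$ with $A\subset Z_0$ clopen in $Z$, by Lemma~\ref{lem:clopen}. Put $f(k',z')=\max\{0,1-m\rho(k',k)\}$ on the clopen set $p^{-1}(A)\subset X_0$ and $f=0$ on its complement.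
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $G$ act on the Tykhonov space $X$ through $\pi\colon G\to\Gamma$. Suppose that $(G,X)$ is Euclidean-approximable. Lemma~\ref{lem:fixed} gives a continuous $G$-invariant $F\colon X\to[0,1]$ with $F(\infty)=0$ and $F=1$ off $N_0$. Since $\pi(G)=\Gamma$, the function $F$ is $\Gamma$-invariant, so $F=\bar F\circ p$ with $\bar F$ continuous on $Z$, $\bar F=1$ on $V^0$ and $\bar F(\infty)=0$. This contradicts Lemma~\ref{lem:transfer}. So $(G,X)$ is not Euclidean-approximable, and by Proposition~\ref{prop:equiv} $X$ is not $G$-Tykhonov.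
\end{proof}

Non-compactness of $G$ enters only through $u$, which provides two disjoint dense orbits; for $\Gamma=K$ the distance $\delta$ in the small move could be $0$. The argument also shows that $X$ is not $\Gamma$-Tykhonov, and $\Gamma$ is metrizable, so by Theorems~\ref{thm:lindelof} and~\ref{thm:normal} the space $X$ is neither Lindel\"of nor normal. By Lemma~\ref{lem:regular} and Proposition~\ref{prop:criterion}, $K\times_\Gamma X$ is regular and not completely regular.

\section{Scope of the results}\label{sec:scope}

The last proof uses about $G$ only that it is precompact (for Proposition~\ref{prop:equiv}) and that it acts through a continuous homomorphism onto $\Gamma$. Hence the conclusion of Theorem~\ref{thm:counter} holds for every precompact group $G$ that has a continuous homomorphism onto a non-compact $\sigma$-compact precompact group $G'$: compose the homomorphism with the map that Lemma~\ref{lem:reduce} provides for $G'$. We make no claim about exactly which precompact groups that are not $\sigma$-compact admit counterexamples, nor about normal spaces $X$ that are not Lindel\"of when $G$ is not metrizable.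

\begin{thebibliography}{1}
\bibitem{source} \emph{Representations of dynamical systems on Banach spaces}, \texttt{https://u.math.biu.ac.il/\textasciitilde megereli/GM061212.pdf}
\end{thebibliography}
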